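# Attaining $h_\infty$ with finitely many open bins and no repacking

## A guess: finitely many open bins must miss an infinite sum

Items with sizes in $(0,1]$ arrive one at a time. Each must be put at once, and for good, into a bin of capacity $1$, before the next item is seen. We may keep only a fixed number of bins open; a closed bin never receives anything again. How close to the optimal packing can we stay?

We first fix the terms. Sizes are exact real numbers. For a finite multiset $X$ of items, $|X|$ denotes its total size, also called its level when $X$ is the content of a bin. For an on-line algorithm $A$, let $A(L)$ be the number of bins it uses on the list $L$, and let $\mathrm{OPT}(L)$ be the least possible number of bins.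

**Definition (bounded space).** The algorithm uses *$k$-bounded space* if at any time at most $k$ bins are open, that is, available to receive items. Once closed, a bin can never be used again. The algorithm is *bounded-space* if this holds for some fixed finite $k$. When a full set of bins is open, one is closed before a new one is opened. No item is ever moved, not even between open bins.

Example: Next Fit keeps one open bin; if the next item does not fit, it closes the bin and opens a new one. This is $1$-bounded space.

**Definition (asymptotic performance ratio).** For $0<\alpha\le 1$,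
$$R_A^\infty(\alpha)=\limsup_{n\to\infty}\ \sup\Big\{\tfrac{A(L)}{n} : \mathrm{OPT}(L)=n,\ \text{all items of } L \text{ have size} \le \alpha\Big\},\qquad R_A^\infty=R_A^\infty(1).$$

In particular, a bound $A(L)\le c\,\mathrm{OPT}(L)+d$ with constants $c,d$, for all lists $L$ with items of size at most $\alpha$, gives $R_A^\infty(\alpha)\le c$. Example: for Next Fit, two successive bins have levels summing to more than $1$. So if it uses $m$ bins then $\lfloor m/2\rfloor\le |L|\le\mathrm{OPT}(L)$, hence $m\le 2\,\mathrm{OPT}(L)+1$ and the ratio is at most $2$.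

**Definition (the numbers $t_i(r)$ and $h_\infty(r)$).** For a positive integer $r$ let $t_1(r)=r+1$, $t_2(r)=r+2$, $t_{i+1}(r)=t_i(r)(t_i(r)-1)+1$ for $i\ge2$, and
$$h_\infty(r)=1+\sum_{i=2}^\infty\frac1{t_i(r)-1}.$$

For $r=1$ the $t_i$ are $2,3,7,43,\dots$ and $h_\infty(1)=1+\frac12+\frac16+\frac1{42}+\cdots\approx1.69103$. For $r=2$ they are $3,4,13,157,\dots$ and $h_\infty(2)=1+\frac13+\frac1{12}+\frac1{156}+\cdots$.

We write $t_i$ for $t_i(r)$. For $i\ge2$ the recursion says $t_{i+1}-1=t_i(t_i-1)$, hence
$$\frac1{t_i-1}-\frac1{t_i}=\frac1{t_i(t_i-1)}=\frac1{t_{i+1}-1}. \tag{1}$$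
For $r=1$ both relations hold for $i=1$ as well, since $3-1=2\cdot1$.

We use one known theorem as a black box.

**Lower bound (Lee and Lee; Galambos).** Every bounded-space on-line algorithm $A$ satisfies $R_A^\infty(\alpha)\ge h_\infty(r)$ whenever $\frac1{r+1}<\alpha\le\frac1r$. In particular $R_A^\infty\ge h_\infty(1)$.

The bound can be achieved with three open bins if repacking among the open bins is allowed. We ask whether some finite $k$ and some $k$-bounded-space algorithm, with no repacking at all, achieve $R^\infty_A=h_\infty(1)$ exactly.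

The answer one would first guess is **no**. The number $h_\infty(1)$ is an infinite sum whose terms come from infinitely many size ranges. With $k$ open bins one can separate only finitely many ranges, and one expects to lose a little at the cutoff. Let us test this guess.

## Two tests: one open bin, and finitely many size classes

**Test 1: one open bin.** With one open bin, the items of each bin are consecutive in the list. Take $N$ even, $\varepsilon=\frac1{2N}$, and the list $(\frac12,\varepsilon)$ repeated $N$ times. Between any two items of size $\frac12$ there is an $\varepsilon$, so a bin with two halves would have level above $1$. Hence at least $N$ bins are used. On the other hand, pair the halves and put all the $\varepsilon$'s, of total size $\frac12$, into one bin: this uses $\frac N2+1$ bins. Since the total size $\frac N2+\frac12$ exceeds $\frac N2$, we get $\mathrm{OPT}=\frac N2+1$. As $N\to\infty$ the quotient $N/(\frac N2+1)$ tends to $2$, so every $1$-bounded-space algorithm has $R_A^\infty\ge2>h_\infty(1)$. The guess survives.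

**Test 2: a private Next Fit bin for each of finitely many classes.** Let $r=1$ and $k\ge2$. Cut $(0,1]$ into finitely many intervals, the lowest being $(0,\frac1{t_k-1}]$, so that the intervals $(\frac1{t_i},\frac1{t_i-1}]$ with $i<k$ are among the classes. Each class runs Next Fit in its own bin. For $k=2$ the classes are $(\frac12,1]$ and $(0,\frac12]$.

Let $N$ be divisible by $t_k-2$ and by all $t_i-1$ with $i<k$. Choose $\varepsilon>0$ very small and put
$$b=\frac1{t_k-1}-(k-1)\varepsilon,\qquad q=\bigl((t_k-1)(k-1)+1\bigr)\varepsilon .$$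
The list first has $N$ items of size $\frac1{t_i}+\varepsilon$, for $i=1,\dots,k-1$ in turn. Then come $N/(t_k-2)$ blocks, each consisting of $t_k-2$ items $b$ followed by one item $q$.

The algorithm puts at most $t_i-1$ items of size $\frac1{t_i}+\varepsilon$ into a bin, and different $i$ go to different classes, so these items cost at least $N/(t_i-1)$ bins for each $i<k$. In the lowest class, a block has total size $(t_k-2)b+q=1-b+\varepsilon$, because $(t_k-1)b+q=1+\varepsilon$. So a block fits into one bin, and the next item $b$ does not. Each block costs one bin.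

An optimal packing is much better. By (1), which for $r=1$ holds for all $i\ge1$, telescoping gives $\sum_{i<k}\frac1{t_i}=1-\frac1{t_k-1}$. Hence one item of each size $\frac1{t_i}+\varepsilon$, $i<k$, and one item $b$ fill a bin exactly; there are $N$ of each. If $\varepsilon$ is so small that $Nq\le1$, all items $q$ fit into one more bin. So $N\le\mathrm{OPT}\le N+1$, and letting $N\to\infty$ the ratio is at least
$$1+\sum_{i=2}^{k-1}\frac1{t_i-1}+\frac1{t_k-2}.$$
For $k=2$ this is $2$; for $k=3$ it is $1+\frac12+\frac15=1.7$. It always exceeds $h_\infty(1)$: the quotient of consecutive terms $\frac1{t_{i+1}-1}\big/\frac1{t_i-1}=\frac1{t_i}$ is at most $\frac1{t_k}$ for $i\ge k$, so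
$$\sum_{i\ge k}\frac1{t_i-1}\le\frac1{t_k-1}\cdot\frac1{1-1/t_k}=\frac{t_k}{(t_k-1)^2}<\frac1{t_k-2},$$
the last step because $t_k(t_k-2)<(t_k-1)^2$. So algorithms of this kind never attain the bound, whatever $k$ is.

Using infinitely many classes, each with a private bin, does not help either. The number of open bins is then unbounded, and the bins that are never closed can ruin the ratio. For $r=1$, take $n-1$ items of size $1$ and, for each $i=2,\dots,K+1$, one item slightly larger than $\frac1{t_i}$. Since $\sum_{i=2}^{K+1}\frac1{t_i}<\frac1{t_2-1}=\frac12$, the $K$ items fit into one bin, and $\mathrm{OPT}=n$. The algorithm uses $n-1+K$ bins with $K$ arbitrary, so its ratio is infinite.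

Both tests speak for the guess. Nevertheless it is wrong.

## Twelve bins suffice, and nine for every $r$

**Theorem 1.** There is an on-line algorithm using $12$-bounded space, without repacking, with $A(L)\le h_\infty(1)\,\mathrm{OPT}(L)+15$ for all lists $L$. With the Lee–Lee/Galambos lower bound, $R_A^\infty=h_\infty(1)$.

**Theorem 2.** For every $r\ge1$ there is an on-line algorithm using $9$-bounded space, without repacking, with $A(L)\le h_\infty(r)\,\mathrm{OPT}(L)+11$ for all lists with item sizes $\le1/r$. Hence $R_A^\infty(\alpha)=h_\infty(r)$ for all $\frac1{r+1}<\alpha\le\frac1r$.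

**Theorem 3.** Every $1$-bounded-space algorithm has $R_A^\infty\ge2>h_\infty(1)$. So the least sufficient $k$ for $\alpha=1$ lies in $\{2,\dots,9\}$.

The first sentence of Theorem 3 is Test 1; the second then follows from Theorem 2 with $r=1$. The exact minimal $k$ is not determined here. The rest of the lecture proves Theorems 1 and 2.

Both proofs are weight arguments. We attach a weight $w(x)$ to every item so that any feasible bin has weight at most $h_\infty(r)$, while the bins closed by the algorithm have weight at least $1$ on average, up to a bounded error. Then the number of bins is at most the total weight plus a constant, and the total weight is at most $h_\infty(r)\,\mathrm{OPT}(L)$.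

## Classes, weights, and the heaviest bin

Fix $r\ge1$ and partition $(0,1/r]$ into the classes
$$T_i=\Bigl(\frac1{t_i},\frac1{t_i-1}\Bigr]\ (i\ge1),\qquad S_i'=\Bigl(\frac1{t_i+1},\frac1{t_i}\Bigr],\quad S_i''=\Bigl(\frac1{t_{i+1}-1},\frac1{t_i+1}\Bigr]\ (i\ge2),$$
and put $S_i=S_i'\cup S_i''$. This is a partition: $T_1=(\frac1{r+1},\frac1r]$, then $t_2-1=r+1$, so $T_2$ starts where $T_1$ ends; and $t_{i+1}-1=t_i(t_i-1)>t_i+1$ for $t_i\ge3$, so $S_i''$ is nonempty and ends where $T_{i+1}$ begins. An item in $T_i$, $S_i'$ or $S_i''$ is said to have index $i$.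

For $r=1$ the classes, in descending order, are
$$T_1=(\tfrac12,1],\ T_2=(\tfrac13,\tfrac12],\ S_2'=(\tfrac14,\tfrac13],\ S_2''=(\tfrac16,\tfrac14],\ T_3=(\tfrac17,\tfrac16],\ S_3'=(\tfrac18,\tfrac17],\ S_3''=(\tfrac1{42},\tfrac18],\ \dots$$

The weight is $w(x)=x+e(x)$ with the *bonus*
$$e(x)=\frac1{t_i(t_i-1)}\quad(x\in T_i),\qquad e(x)=\frac x{t_i}\quad(x\in S_i).$$
Write $E(X)=\sum_{x\in X}e(x)$ and $W(X)=|X|+E(X)$. For $r=1$ the bonus is $\frac12$ on $T_1$, $\frac16$ on $T_2$, $\frac x3$ on $S_2$, $\frac1{42}$ on $T_3$, $\frac x7$ on $S_3$.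

On $T_i$ we have $\frac1{t_i}\le\frac{e(x)}x<\frac1{t_i-1}$, and on $S_i$ we have $\frac{e(x)}x=\frac1{t_i}$. So every item of index $i$ satisfies
$$e(x)\ge\frac x{t_i}. \tag{2}$$

**Lemma 1.** If all items of $X$ are $\le1/r$ and $|X|\le1$, then $W(X)\le h_\infty(r)$. Consequently $W(L)\le h_\infty(r)\,\mathrm{OPT}(L)$.

*Proof.* Since $|X|\le1$, it is enough to show $E(X)\le h_\infty(r)-1$. Let $n$ be the number of $T_1$-items in $X$. Each exceeds $\frac1{r+1}$, so $n\le r$.

*Case $n<r$.* The other items have index at least $2$, so each has $\frac{e(x)}x\le\frac1{t_2-1}=\frac1{r+1}$, and their total size is at most $1-\frac n{r+1}$. Each $T_1$-item has bonus $\frac1{r(r+1)}$. Hence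
$$E(X)\le\frac n{r(r+1)}+\frac1{r+1}\Bigl(1-\frac n{r+1}\Bigr)=\frac1{r+1}\Bigl(1+\frac n{r(r+1)}\Bigr)\le\frac1{r+1}\Bigl(1+\frac{r-1}{r(r+1)}\Bigr).$$
Since $(r-1)(r+2)=r^2+r-2\le r(r+1)$, we have $\frac{r-1}{r(r+1)}\le\frac1{r+2}$. So
$$E(X)\le\frac1{r+1}+\frac1{(r+1)(r+2)}=\frac1{t_2-1}+\frac1{t_3-1}\le h_\infty(r)-1.$$

*Case $n=r$.* The $T_1$-items contribute $r\cdot\frac1{r(r+1)}=\frac1{t_2-1}$ to $E(X)$, and the remaining items have total size less than $1-\frac r{r+1}=\frac1{t_2-1}$. Let $j\ge2$ be minimal such that $X$ contains no $T_j$-item. Set aside one item of each of $T_2,\dots,T_{j-1}$. By (1) they contribute $\sum_{i=2}^{j-1}\frac1{t_i(t_i-1)}=\sum_{i=2}^{j-1}\frac1{t_{i+1}-1}$, and together they have size at least $\sum_{i=2}^{j-1}\frac1{t_i}$. Let $R$ be the rest, without the $T_1$-items. Telescoping (1),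
$$|R|<\frac1{t_2-1}-\sum_{i=2}^{j-1}\frac1{t_i}=\frac1{t_j-1}.$$
So every item of $R$ is smaller than $\frac1{t_j-1}$ and not in $T_j$; it lies in $S_j$ or has index larger than $j$. On $S_i$ with $i\ge j$ we have $\frac{e(x)}x=\frac1{t_i}\le\frac1{t_j}$. On $T_i$ with $i>j$ we have $\frac{e(x)}x<\frac1{t_i-1}\le\frac1{t_{j+1}-1}=\frac1{t_j(t_j-1)}\le\frac1{t_j}$. Therefore $E(R)\le\frac{|R|}{t_j}\le\frac1{t_j(t_j-1)}=\frac1{t_{j+1}-1}$. Altogether
$$E(X)\le\frac1{t_2-1}+\sum_{i=2}^{j-1}\frac1{t_{i+1}-1}+\frac1{t_{j+1}-1}=\sum_{i=2}^{j+1}\frac1{t_i-1}<h_\infty(r)-1.$$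

The second claim follows by summing over the bins of an optimal packing. $\square$

For $r=1$ a bin with one item slightly above each of $\frac12,\frac13,\frac17,\dots,\frac1{t_m}$ has weight just above $\sum_{i=1}^m\bigl(\frac1{t_i}+\frac1{t_i(t_i-1)}\bigr)=\sum_{i=1}^m\frac1{t_i-1}$, so the constant in Lemma 1 cannot be lowered for this weight.

The next lemma says that a bin containing one class only, and closed because an item of the same class did not fit, is heavy enough.

**Lemma 2.** Let $G$ be one of the classes $T_i,S_i',S_i''$. If all items of $X$ lie in $G$ and $|X|>1-z$ for some $z\in G$, then $W(X)\ge1$.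

*Proof.* Write $t=t_i$ and let $n$ be the number of items of $X$.

If $G=T_i$, then $\frac n{t-1}\ge|X|>1-\frac1{t-1}$, so $n>t-2$ and $n\ge t-1$. Each item has $w(x)\ge\frac1t+\frac1{t(t-1)}=\frac1{t-1}$. Hence $W(X)\ge1$.

If $G=S_i'$, then $\frac nt\ge|X|>1-\frac1t$, so $n\ge t$. Each item exceeds $\frac1{t+1}$, so $|X|>\frac t{t+1}$ and $W(X)=|X|\,\frac{t+1}t>1$.

If $G=S_i''$, then $|X|>1-\frac1{t+1}=\frac t{t+1}$, and again $W(X)=|X|\,\frac{t+1}t>1$. $\square$

The split of $S_i$ into two classes is needed for this. For $r=1$, the bin $\{0.24,0.23,0.23\}$ lies in $S_2$, has level $0.7$, and does not admit $z=\frac13\in S_2$; but its weight is $0.7\cdot\frac43<1$.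

## Which mixed bins lose weight

With finitely many open bins, infinitely many classes must share bins. Suppose a bin $X$ with items of several indices (all of the same kind $T$, $S'$ or $S''$) refuses an item $z$ of index $l$. Its waste is $1-|X|<z$, and
$$W(X)-1=E(X)-(1-|X|).$$
There are three situations.

If all items of $X$ have index $l$, Lemma 2 gives $W(X)\ge1$.

If all indices are at most $l$ and some index $f<l$ occurs, the waste is below the size of the small item $z$, while $X$ holds the bonus of a larger item. One can hope for a profit.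

If some item of $X$ is smaller in class than $z$, that is, has index larger than $l$, the bin may be too light. This is the point where Test 2 went wrong. For $k=3$ the block bin has five items $\frac16-2\varepsilon$ of $T_3$ and one item $13\varepsilon$. As $\varepsilon\to0$ its weight tends to $\frac56+\frac5{42}=\frac{20}{21}<1$. It can be far worse: the bin $\{0.15,0.15,0.15\}$ refuses $0.6$ and has weight $0.45+\frac3{42}<1$.

So a bin of the third type should not be closed. We keep it open as a *filler*, first in line for later items, and start a new bin for $z$. When a second bin of the third type turns up, the old filler is closed and the new bin takes its place. This costs little: every item in the second bin was itself refused by the filler at a time when the filler was no fuller than now, so the waste of the filler is smaller than *every* item of the second bin, including one that is smaller in class than $z$. The waste is thus measured by a class below that of $z$, and these waste bounds shrink so fast that they can be summed up and charged to the first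 item of the next bin. Here is the procedure.

A *family* is a collection of classes $(G_i)_{i\in I}$, $I\subset\mathbb N$, all of the same kind ($T$, $S'$ or $S''$). Put $u_i=\max G_i$. Items of larger index are smaller.

**Procedure TWO.** Two bins $F$ (filler) and $M$ (main), initially empty, are kept open. On arrival of $z\in G_l$:

1. If $z$ fits into $F$, put it into $F$.
2. Otherwise, if $z$ fits into $M$, put it into $M$.
3. Otherwise (both bins are then nonempty):
   - (a) if all items in $M$ have index $\le l$, close $M$ and open a new $M:=\{z\}$;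
   - (b) if some item in $M$ has index $>l$, close $F$, rename $F:=M$, and open a new $M:=\{z\}$.

Renaming moves no item, and at most two bins are open at any time.

Here is a run for $r=1$ and a family containing $T_1$ and $T_3$. On the input $0.6,\,0.15,\,0.15,\,0.15,\,0.15,\,0.15$ we get $F=\{0.6,0.15,0.15\}$ with level $0.9$, and $M=\{0.15,0.15,0.15\}$. Now $0.6\in T_1$ arrives. It fits nowhere, and $M$ has items of index $3>1$, so rule 3(b) applies: the bin with level $0.9$ is closed, the light bin becomes $F$ with level $0.45$, and $M=\{0.6\}$. A further $0.15$ goes into $F$, which then has level $0.6$. A further $0.6$ fits nowhere; $M=\{0.6\}$ has only index $1$, so rule 3(a) closes it, with weight $0.6+\frac12>1$.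

## The debt account of the two-bin procedure

We now say exactly what must be true of the class sizes and bonuses for TWO to work. The number $D_i$ is the debt we tolerate while the first item of $M$ has index $i$.

**Lemma 3.** Suppose there are numbers $D_i\in[0,\frac12]$, $i\in I$, such that for every finite multiset $X$ of items of the family with $|X|\le1$, every $l\in I$ and every $z\in G_l$ with $|X|>1-z$:

- (H2) if all indices in $X$ are $\le l$ and the index $f<l$ occurs in $X$, then $W(X)-1\ge D_f$;
- (H3) if the largest index $c$ in $X$ satisfies $c>l$, and $0\le g<u_c$, then $E(X)-g\ge D_f-D_l$ for every index $f$ occurring in $X$.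

Then TWO, run on a list $L'$ of items of the family, uses at most $W(L')+\frac52$ bins.

*Proof.*

**Step 1: the waste of $F$ is below every item of $M$.** The purpose is to bound the waste of a closed filler. We claim that at all times $1-|F|<v$ for every $v\in M$. Consider the moment when $v$ enters $M$. In steps 2 and 3(a), $v$ did not fit into $F$, and $F$ is unchanged. In step 3(b), $v$ did not fit into the old $M$, which is the new $F$. So right after $v$ enters $M$, it does not fit into the bin then called $F$. As long as $M$ stays the same bin, $F$ also stays the same bin, and its level does not decrease. This proves the claim.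

**Step 2: the account.** The purpose is to define a quantity that measures weight minus bins. The bonus of a main bin is booked as soon as it becomes the filler. Let $\mathcal Z$ be the set of closed bins, and let $E^*(F)$ be the $E$-value of the present bin $F$ at the moment it became $F$ (so $0$ for the initial $F$). Put
$$\Delta=\sum_{B\in\mathcal Z}W(B)+E^*(F)-|\mathcal Z|.$$
Let $D(M)=D_f$ if the first item of $M$ has index $f$, and $D(M)=0$ if $M$ is empty. We show that the invariant
$$\Delta\ge-D(M) \tag{3}$$
always holds. Initially $\Delta=0$ and $D(M)=0$. Steps 1 and 2 do not change $\Delta$, and they can change $D(M)$ only from $0$ to some $D_f\ge0$. So (3) survives them.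

**Step 3: the invariant survives step 3(a).** Here $M$ is closed, so $\Delta$ increases by $W(M)-1$, and $|M|>1-z$ since $z$ did not fit. Let $f\le l$ be the index of the first item of the old $M$. After the step $D(M)=D_l$.

If all items of the old $M$ have index $l$, then $W(M)-1\ge0$ by Lemma 2, and $D(M)=D_l$ both before and after. If $f<l$, then (H2) with $X=M$ gives $W(M)-1\ge D_f$, so the new $\Delta$ is at least $-D_f+D_f=0\ge-D_l$. If $f=l$ but some index $f'<l$ occurs in $M$, then (H2) gives $W(M)-1\ge D_{f'}\ge0$, so the new $\Delta$ is at least $-D_l$.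

**Step 4: the invariant survives step 3(b).** Let $g=1-|F|$ be the waste of the bin $F$ that is closed, let $c>l$ be the largest index in the old $M$, and let $f$ be the index of its first item. By Step 1, $g$ is smaller than an item of index $c$, so $0\le g<u_c$. The closed bin adds $|F|+E(F)-1$ to $\Delta$; the term $E^*(F)$ is removed; the new filler brings $E(M)$. Since $E(F)\ge E^*(F)$, the change of $\Delta$ is
$$|F|+E(F)-1-E^*(F)+E(M)\ \ge\ E(M)-g\ \ge\ D_f-D_l,$$
where the last inequality is (H3) with $X=M$; it applies because $|M|>1-z$. The new $\Delta$ is at least $-D_f+D_f-D_l=-D_l$, and the new $D(M)$ is $D_l$. So (3) holds.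

**Step 5: counting.** At the end, $D(M)\le\frac12$ and (3) give $|\mathcal Z|\le\sum_{B\in\mathcal Z}W(B)+E^*(F)+\frac12$. Since $E^*(F)\le W(F)$ and $F$ is not closed, the right side is at most $W(L')+\frac12$. At most two bins are open, so at most $W(L')+\frac52$ bins are used. $\square$

It remains to choose families and debts. If the family has only finitely many pairs of bins to run in and the hypotheses of Lemma 3 hold, the number of classes in it no longer matters.

## Twelve bins for $\alpha=1$: separating even and odd indices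

Let $r=1$, so $t_1,t_2,t_3,t_4,\dots=2,3,7,43,\dots$. The simplest way to satisfy (H2) is to use a single bonus. Let $m_f$ be the infimum of $e$ on the class of index $f$ in the family; the waste in (H2) is below $u_l$. If consecutive indices share a family, this is too crude: for the kind $T$ and $l=f+1$ we have $m_f=\frac1{t_f(t_f-1)}=\frac1{t_{f+1}-1}=u_{f+1}$, and nothing is left for $D_f$. If indices in a family differ by at least $2$, the waste is much smaller than the bonus. So we use six families, each run by TWO in its own two bins, $12$ bins in all: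
$$\{T_i\}_{i\ \mathrm{odd}},\ \{T_i\}_{i\ \mathrm{even}},\ \{S'_i\}_{i\ge2\ \mathrm{even}},\ \{S'_i\}_{i\ge3\ \mathrm{odd}},\ \{S''_i\}_{i\ge2\ \mathrm{even}},\ \{S''_i\}_{i\ge3\ \mathrm{odd}}.$$

Let $\bar u_i=\frac1{t_i-1}\ge u_i$, and define the debts
$$D_i=\sum_{s\ge1}\bar u_{i+2s}.$$

**Step 1: the bonus pays for one waste and the debt.** This step compares the three quantities that enter (H2) and (H3). The claim is
$$D_i+\bar u_{i+2}\le m_i\qquad\text{and}\qquad D_i\le\tfrac12. \tag{4}$$

Since $t_{l+2}-1=t_{l+1}(t_{l+1}-1)=t_{l+1}t_l(t_l-1)$, we have $\bar u_{l+2}/\bar u_l=\frac1{t_lt_{l+1}}\le\frac1{21}$ for $l\ge2$. Comparing with a geometric series, $D_i\le\frac{21}{20}\bar u_{i+2}$, hence $D_i+\bar u_{i+2}\le\frac{41}{20}\bar u_{i+2}$.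

For $i=1$ the only class is $T_1$, with $m_1=\frac12$ and $\bar u_3=\frac16$; and $\frac{41}{20}\cdot\frac16=\frac{41}{120}<\frac12$.

For $i\ge2$ we have $m_i\ge\frac1{t_i(t_{i+1}-1)}$ for all three kinds: on $T_i$, $e=\frac1{t_{i+1}-1}$; on $S_i$, $e(x)=\frac x{t_i}$ with $x>\frac1{t_{i+1}-1}$. Also $t_{i+1}=t_i^2-t_i+1\ge\frac73t_i$, because $t^2-\frac{10}3t+1$ vanishes at $t=3$ and increases for $t\ge3$. Hence
$$\bar u_{i+2}=\frac1{t_{i+1}(t_{i+1}-1)}\le\frac37\cdot\frac1{t_i(t_{i+1}-1)}\le\frac37m_i,$$
and $\frac{41}{20}\cdot\frac37=\frac{123}{140}<1$. This proves the first part of (4). Finally $D_i\le m_i\le\frac12$, as no bonus exceeds $\frac12$.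

**Step 2: (H2).** We bound the bonus of $X$ by that of one item. All indices in $X$ are $\le l$ and $f<l$ occurs; within a family this means $l\ge f+2$. The waste satisfies $1-|X|<z\le\bar u_l\le\bar u_{f+2}$, and $E(X)\ge m_f$. So by (4), $W(X)-1=E(X)-(1-|X|)\ge m_f-\bar u_{f+2}\ge D_f$.

**Step 3: (H3).** We distinguish whether $f$ is a large or a small item compared with $z$. The largest index satisfies $c\ge l+2$.

If $f\le l$, then $c\ge f+2$, so $g<\bar u_{f+2}$, and $E(X)-g\ge m_f-\bar u_{f+2}\ge D_f\ge D_f-D_l$.

If $f>l$, then $f\ge l+2$, and we use only $E(X)\ge0$ and $g<\bar u_c\le\bar u_{l+2}$. Debts decrease with the index within a family, so $D_l=\bar u_{l+2}+D_{l+2}\ge\bar u_{l+2}+D_f$. Hence $E(X)-g\ge-\bar u_{l+2}\ge D_f-D_l$.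

**Step 4: conclusion.** By Lemma 3, applied to the six families, the total number of bins is at most $W(L)+6\cdot\frac52=W(L)+15$, and $W(L)\le h_\infty(1)\,\mathrm{OPT}(L)$ by Lemma 1. So $A(L)\le h_\infty(1)\,\mathrm{OPT}(L)+15$ and $R_A^\infty\le h_\infty(1)$. The lower bound of Lee and Lee and of Galambos gives equality. This proves Theorem 1, and the guess we began with is false. $\blacksquare$

## Nine bins for every $r$: adjacent indices in one family

To save bins we no longer separate parities. A single bonus then does not cover the waste, as we saw. But a bin that is nearly full has bonus on *all* its items: by (2), each item of index at most $c$ carries at least $x/t_c$. This is what the finer estimate uses.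

**The algorithm.** Let $r\ge1$. The classes $T_1$, $T_2$, $S_2'$ each get one private Next Fit bin. By Lemma 2 each bin they close has weight at least $1$, so each of these classes uses at most its weight plus $1$ bins. The families
$$T=\{T_i\}_{i\ge3},\qquad S'=\{S_i'\}_{i\ge3},\qquad S''=\{S_i''\}_{i\ge2}$$
are each run by TWO. This uses $3+6=9$ open bins. Once the hypotheses of Lemma 3 are verified for the three families, Lemma 1 gives
$$A(L)\le W(L)+3+3\cdot\tfrac52<W(L)+11\le h_\infty(r)\,\mathrm{OPT}(L)+11,$$
so $R_A^\infty(\alpha)\le h_\infty(r)$ for $\frac1{r+1}<\alpha\le\frac1r$, and the known lower bound gives equality. So we must find the debts.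

**Notation.** For an index $f$ in a family write $t=t_f$ and $\tau=t_{f+1}=t^2-t+1$. Then $\tau-1=t(t-1)$ and $\tau-t=(t-1)^2$. We have $t\ge7$ in the families $T$ and $S'$, since $t_3=(r+1)(r+2)+1\ge7$, and $t\ge3$ in $S''$. Define
$$\sigma_f=\inf_{y\in G_f}\Bigl(e(y)-\frac y{t_{f+1}}\Bigr),\qquad\delta_l=\frac{u_l(t_l+1)-1}{t_l},\qquad\lambda_{l,c}=u_c-\frac{1-u_l}{t_c}\quad(c>l).$$

**Step 1: the bonus of a whole bin.** This is the replacement for the bound $E(X)\ge m_f$. If all indices in $X$ are $\le c$, then by (2) each $e(x)\ge x/t_c$, so $E(X)\ge|X|/t_c$. If moreover an index $f<c$ occurs, say at the item $y$, then $e(y)-\frac y{t_c}\ge e(y)-\frac y{t_{f+1}}\ge\sigma_f$, and therefore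
$$E(X)\ge\frac{|X|}{t_c}+\sigma_f. \tag{5}$$

**Step 2: three inequalities imply (H2) and (H3).** The purpose is to remove $X$ from the conditions. We claim that (H2) and (H3) hold if numbers $D_i\ge0$ satisfy, for all indices $f$, $l$, $c$ of the family,
$$\text{(i)}\ D_f\le\sigma_f-\delta_l\ (l>f),\qquad\text{(ii)}\ D_f\le\sigma_f,\qquad\text{(iii)}\ D_l\ge D_c+\lambda_{l,c}\ (c>l).$$

*(H2).* Let $\omega=1-|X|$, so $\omega<z\le u_l$. By (5) with $c=l$,
$$W(X)-1=E(X)-\omega\ge\sigma_f+\frac{1-\omega}{t_l}-\omega=\sigma_f+\frac1{t_l}-\omega\,\frac{t_l+1}{t_l}\ge\sigma_f-\delta_l\ge D_f.$$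

*(H3).* Here $|X|>1-z\ge1-u_l$ and $g<u_c$. If $f=c$, then $E(X)-g\ge\frac{1-u_l}{t_c}-u_c=-\lambda_{l,c}\ge D_c-D_l$ by (iii). If $f<c$, then by (5) $E(X)-g\ge\sigma_f-\lambda_{l,c}\ge D_f-D_l$, since $\sigma_f\ge D_f$ by (ii) and $D_l\ge\lambda_{l,c}$ by (iii) and $D_c\ge0$.

**Step 3: the form of the debts.** The purpose is to satisfy (iii) once and for all. In each family we shall give numbers $\lambda_l\ge0$ with $\lambda_l\ge\lambda_{l,c}$ for all $c>l$, and put $D_l=\sum_{s\ge l}\lambda_s$. Then $D_l=\lambda_l+D_{l+1}\ge\lambda_{l,c}+D_c$ for $c>l$, which is (iii). To sum these series, note that for $l\ge2$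
$$\frac{t_l}{t_{l+2}}<\frac{t_l}{t_{l+1}(t_{l+1}-1)}=\frac1{t_{l+1}(t_l-1)}\le\frac1{14}, \tag{6}$$
because $t_{l+1}-1=t_l(t_l-1)$, $t_l\ge3$ and $t_{l+1}\ge7$. It remains to check (i) and (ii) in each family.

**Step 4: family $T$.** Here $u_i=\frac1{t_i-1}$ and $t\ge7$. We compute
$$\lambda_{l,c}=\frac1{t_c-1}-\frac1{t_c}+\frac1{t_c(t_l-1)}=\frac1{t_c}\Bigl(\frac1{t_c-1}+\frac1{t_l-1}\Bigr).$$
This decreases in $c$, so we take
$$\lambda_f=\lambda_{f,f+1}=\frac1\tau\Bigl(\frac1{t(t-1)}+\frac1{t-1}\Bigr)=\frac{t+1}{t(t-1)\tau}.$$
As $1\le\frac{t+1}{t-1}\le2$, we have $\frac1{t_lt_{l+1}}\le\lambda_l\le\frac2{t_lt_{l+1}}$. So $\frac{\lambda_{l+1}}{\lambda_l}\le\frac{2t_l}{t_{l+2}}\le\frac17$ by (6), and $D_f\le\frac76\lambda_f\le2\lambda_f$.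

The bonus is constant on $T_f$, so the infimum in $\sigma_f$ is reached at $y=\frac1{t-1}$:
$$\sigma_f=\frac1{t-1}\Bigl(\frac1t-\frac1\tau\Bigr)=\frac{(t-1)^2}{t(t-1)\tau}.$$
Further $\delta_l=\frac1{t_l}\bigl(\frac{t_l+1}{t_l-1}-1\bigr)=\frac2{t_l(t_l-1)}$, which is nonnegative and decreasing in $l$, with $\delta_{f+1}=\frac2{\tau(\tau-1)}=\frac2{t(t-1)\tau}$. So (i) and (ii) both follow from $2\lambda_f\le\sigma_f-\delta_{f+1}$, that is, from
$$2(t+1)\le(t-1)^2-2,\qquad\text{i.e. } t^2-4t-3\ge0,$$
which is true for $t\ge7$. (It is false for $t=3$, the value of $t_2$ when $r=1$; this estimate would not cover $T_2$, which has its private bin.)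

**Step 5: family $S'$.** Here $u_i=\frac1{t_i}$ and $t\ge7$. We get $\lambda_{l,c}=\frac1{t_c}-\frac1{t_c}\bigl(1-\frac1{t_l}\bigr)=\frac1{t_lt_c}$, so we take $\lambda_l=\frac1{t_lt_{l+1}}$. By (6) the ratio of consecutive terms is $\frac{t_l}{t_{l+2}}\le\frac1{14}$, so $D_f\le2\lambda_f=\frac2{t\tau}$. On $S_f'$ we have $e(y)-\frac y\tau=y\bigl(\frac1t-\frac1\tau\bigr)$ with $y>\frac1{t+1}$, so
$$\sigma_f\ge\frac1{t+1}\Bigl(\frac1t-\frac1\tau\Bigr)=\frac1{t\tau}\cdot\frac{(t-1)^2}{t+1}.$$
Further $\delta_l=\frac1{t_l}\bigl(\frac{t_l+1}{t_l}-1\bigr)=\frac1{t_l^2}$, nonnegative and decreasing in $l$, with $\delta_{f+1}=\frac1{\tau^2}=\frac1{t\tau}\cdot\frac t\tau$. So (i) and (ii) follow from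
$$2\le\frac{(t-1)^2}{t+1}-\frac t\tau .$$
Now $\frac{(t-1)^2}{t+1}=t-3+\frac4{t+1}$ increases for $t\ge7$ and equals $\frac{36}8$ at $t=7$, while $\frac t\tau\le1$. So the right side is at least $3.5$. (At $t=3$ the right side is $1-\frac37$, and the estimate fails; hence the private bin for $S_2'$.)

**Step 6: family $S''$.** Here $u_i=\frac1{t_i+1}$ and $t\ge3$. Now $\delta_l=0$, so (i) and (ii) both say $D_f\le\sigma_f$. This is the tightest case, because $\lambda_f$ will turn out to be close to $\sigma_f$. We compute
$$\lambda_{l,c}=\frac1{t_c+1}-\frac{t_l}{(t_l+1)t_c}=\frac1{t_l+1}\cdot\frac{t_c-t_l}{t_c(t_c+1)}.$$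

*The maximum over $c$.* With $a=t_l$, the derivative of $s\mapsto\frac{s-a}{s(s+1)}$ has the sign of $s^2+s-(s-a)(2s+1)=-(s^2-2as-a)$, so the function decreases where $s^2-2as-a>0$. The left side of this condition increases for $s\ge a$, and at $s=t_{l+1}$ it equals
$$t_{l+1}(t_{l+1}-2t_l)-t_l\ge t_{l+1}-t_l>0,$$
because $t_{l+1}-2t_l=t_l^2-3t_l+1\ge1$ for $t_l\ge3$. So the function decreases for $s\ge t_{l+1}$, and we may take
$$\lambda_f=\lambda_{f,f+1}=\frac{(t-1)^2}{\tau(\tau+1)(t+1)}.$$

*A lower bound for $\sigma_f$.* On $S_f''$ we have $e(y)-\frac y\tau=y\bigl(\frac1t-\frac1\tau\bigr)$ with $y>\frac1{\tau-1}$. Hence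
$$\sigma_f\ge\bar\sigma_f:=\frac1{\tau-1}\Bigl(\frac1t-\frac1\tau\Bigr)=\frac{(t-1)^2}{t(t-1)\cdot t\tau}=\frac{t-1}{t^2\tau}.$$

*The first term of the debt.* Since $(\tau+1)(t+1)=(t^2-t+2)(t+1)=t^3+t+2$,
$$\frac{\lambda_f}{\bar\sigma_f}=\frac{t^2(t-1)}{(\tau+1)(t+1)}=\frac{t^3-t^2}{t^3+t+2}=1-\frac{t^2+t+2}{t^3+t+2}\le1-\frac1t,$$
the last step because $t(t^2+t+2)\ge t^3+t+2$, that is, $t^2+t\ge2$.

*The remaining terms.* In particular $\lambda_s\le\bar\sigma_s=\frac{t_s-1}{t_s}\cdot\frac1{t_st_{s+1}}<\frac1{t_st_{s+1}}$. By (6) the numbers $\frac1{t_st_{s+1}}$ shrink at least by the factor $\frac1{14}$ from one $s$ to the next, so their sum over $s\ge f+1$ is at most twice the first. With $t_{f+2}>\tau(\tau-1)=\tau\,t(t-1)$,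
$$D_{f+1}\le\sum_{s\ge f+1}\frac1{t_st_{s+1}}\le\frac2{\tau\,t_{f+2}}\le\frac2{\tau\cdot\tau t(t-1)}\le\frac{t-1}{t^3\tau}=\frac{\bar\sigma_f}t.$$
The last inequality amounts to $2t^2\le\tau(t-1)^2$. It holds because $\tau\ge7$ and $\frac{(t-1)^2}{t^2}\ge\frac49$ for $t\ge3$, so $\tau\frac{(t-1)^2}{t^2}\ge\frac{28}9>2$.

*Sum.* $D_f=\lambda_f+D_{f+1}\le\bigl(1-\frac1t\bigr)\bar\sigma_f+\frac1t\bar\sigma_f=\bar\sigma_f\le\sigma_f$.

**Step 7: the debts are at most $\frac12$.** This is the last hypothesis of Lemma 3. In all three families the $D_f$ are nonnegative sums and $D_f\le\sigma_f\le\sup_{G_f}e\le\frac12$.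

So Lemma 3 applies to the three families, and Theorem 2 is proved. With $r=1$ it gives nine open bins for $\alpha=1$, and together with Test 1 this completes Theorem 3. $\blacksquare$
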